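# A finite nilpotent algebra without a finite basis, and why class two is safe

## 1. Class two is the boundary

Throughout, algebras have finitely many basic operations. The definitions behind the statements are recalled in Section 2.

**Theorem 1.** Let $p\ne q$ be primes. Let $\mathbf A=\mathbf A_{p,q}$ have universe $\mathbb Z_p\times\mathbb Z_q\times\mathbb Z_q\times\mathbb Z_p$ and basic operations $+,-,0$ (coordinatewise) together with the unary operations
$$g(u,y,y',z)=(0,\delta(u),\delta(u),0),\qquad f(u,y,y',z)=(0,0,0,\nu(y)-\nu(y')).$$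
Here $\delta:\mathbb Z_p\to\mathbb Z_q$ satisfies $\delta(1)=1$ and $\delta(u)=0$ for $u\ne 1$, and $\nu:\mathbb Z_q\to\mathbb Z_p$ satisfies $\nu(0)=0$ and $\nu(y)=1$ for $y\neq 0$. Then $\mathbf A$ is nilpotent, $(1)_3=0$, it generates a congruence permutable (hence modular) variety, and it is not finitely based.

**Theorem 2.** Every finite nilpotent algebra with $(1)_2=0$ in a congruence modular variety, with finitely many basic operations, is finitely based. Hence $\mathbf A_{p,q}$ has class exactly $3$.

**Corollary 3.** For $c\ge 1$, all finite nilpotent algebras of class exactly $c$ (congruence modular, finite signature) are finitely based if and only if $c\le 2$.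

These results answer a question posed as an open problem in "Commutator Theory for Congruence Modular Varieties" (https://people.math.sc.edu/mcnulty/alglatvar/commutator.pdf): is every finite nilpotent algebra, in a congruence modular variety and with finitely many basic operations, finitely based? In plain words: can all the equations true in such an algebra be derived from finitely many of them? The answer is no. The smallest instance of Theorem 1 is $p=2$, $q=3$: an abelian group of order $36$ with two extra unary operations.

One known positive result shows where to look for trouble: a finite nilpotent algebra in a congruence modular variety that is a direct product of algebras of prime power order is finitely based. So a counterexample has to entangle two primes. In $\mathbf A_{p,q}$ the entanglement is visible: the coordinate $u\in\mathbb Z_p$ drives $y,y'\in\mathbb Z_q$ through $g$, and these drive $z\in\mathbb Z_p$ through $f$. Two changes of prime take three levels, and Theorem 2 says that with two levels nothing can go wrong.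

Sections 2–6 prove Theorem 1, Sections 7–11 prove Theorem 2, and Section 12 proves Corollary 3.

## 2. Term condition, nilpotence, finite bases

**Definition (commutator).** For congruences $\alpha,\beta,\theta$ of $\mathbf A$, the condition $C(\alpha,\beta;\theta)$ says: for all terms $t$, if $a_i\,\alpha\,b_i$ and $c_j\,\beta\,d_j$, then $t(a,c)\,\theta\,t(a,d)$ implies $t(b,c)\,\theta\,t(b,d)$. The commutator $[\alpha,\beta]$ is the least $\theta$ with $C(\alpha,\beta;\theta)$.

The least $\theta$ exists, because if the condition holds for each member of a family of congruences, it holds for the intersection. If $\beta'\le\beta$, then $C(\alpha,\beta;\theta)$ implies $C(\alpha,\beta';\theta)$, so $[\alpha,\beta']\le[\alpha,\beta]$; we call this monotonicity.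

Two examples. In an abelian group every term is $\sum n_ix_i+\sum m_jy_j$, so $t(a,c)-t(a,d)=\sum m_j(c_j-d_j)$ does not involve $a$. Hence $C(1,1;0)$ holds and $[1,1]=0$. In any group, take $t(x,y)=x^{-1}y^{-1}xy$. Then $t(1,c)=t(1,1)$, so the term condition forces $t(b,c)\,[1,1]\,t(b,1)=1$: the congruence $[1,1]$ identifies every group commutator with the identity.

**Definition (nilpotent, abelian, class).** Put $(1)_0=1_{\mathbf A}$ and $(1)_{k+1}=[1_{\mathbf A},(1)_k]$. The algebra is nilpotent if $(1)_c=0_{\mathbf A}$ for some $c$; the least such $c$ is its class. It is abelian if $[1,1]=0$.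

Note that $C(1,1;\alpha)$ in $\mathbf A$ is the same as $C(1,1;0)$ in $\mathbf A/\alpha$. In particular $\mathbf A/[1,1]$ is abelian.

**Definition (finitely based).** $\mathbf A$ is finitely based if there is a finite set of identities true in $\mathbf A$ (a finite basis) from which all identities true in $\mathbf A$ follow.

For example, $(\mathbb Z_n;+,-,0)$ has as a finite basis the abelian group laws and $nx=0$: modulo the group laws an identity reads $\sum n_ix_i=0$, it holds in $\mathbb Z_n$ iff $n$ divides each $n_i$, and then it follows from $nx=0$.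

To show that $\mathbf A$ is not finitely based, it is enough to find, for each $m$, an algebra that satisfies every identity of $\mathbf A$ in at most $m$ variables, but fails some identity of $\mathbf A$. Indeed, a finite basis would use at most $m$ variables in each identity, for some $m$.

A Mal'cev term is a ternary term $d$ with $d(x,x,y)=y$ and $d(x,y,y)=x$; in groups, $x-y+z$. If $a\,\alpha\,b\,\beta\,c$, then $a=d(a,b,b)\;\beta\;d(a,b,c)\;\alpha\;d(b,b,c)=c$, so a variety with a Mal'cev term is congruence permutable, hence congruence modular. We cite two facts from Freese–McKenzie, *Commutator Theory for Congruence Modular Varieties*, Ch. 6: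

- (F1) In a congruence modular variety the nilpotent algebras of class $\le k$ form a subvariety.
- (F2) A congruence modular variety of nilpotent algebras is congruence permutable.

So if $\mathbf A$ is nilpotent in a congruence modular variety, then the variety $V(\mathbf A)$ it generates consists of nilpotent algebras by (F1), is congruence permutable by (F2), and so has a Mal'cev term.

## 3. The algebra of order 36 by hand

Let $p=2$, $q=3$. Then $g(u,y,y',z)=(0,u,u,0)$, reading $u\in\{0,1\}$ inside $\mathbb Z_3$, and $f(u,y,y',z)$ is $(0,0,0,1)$ if exactly one of $y,y'$ is zero, and $0$ otherwise.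

Let us see by hand that the class is more than $2$. Take $t(x,y)=g(x+y)-g(x)-g(y)$ and $a=(1,0,0,0)$. Since $t(0,a)=0=t(0,0)$, the term condition gives $t(a,a)\,(1)_1\,t(a,0)=0$. Here $t(a,a)=g(0)-2g(a)=(0,-2,-2,0)=(0,1,1,0)=:e$. So $e\,(1)_1\,0$. Now take $t'(x,y)=f(x+y)-f(x)$ and $b=(0,0,1,0)$. Since $f(e)=0$, we have $t'(0,e)=0=t'(0,0)$, hence $t'(b,e)\,(1)_2\,t'(b,0)=0$. But $f(b+e)=f(0,1,2,0)=0$ and $f(b)=(0,0,0,1)$, so $t'(b,e)=(0,0,0,1)\ne 0$. Thus $(1)_2\neq 0$.

Now some identities. The value of $g$ has equal second and third coordinates, so any sum of values of $g$ has the form $(0,G,G,0)$, and $f$ kills it. Hence $f(g(x_1))=0$ and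
$$f\big(g(0)+g(x_1)+g(x_2)+g(x_1+x_2)\big)=0$$
hold in $\mathbf A_{2,3}$. In fact $f(g(t_1)+\dots+g(t_k))=0$ holds for all terms $t_i$ and all $k$. Is this infinite family a consequence of its members in few variables, together with all other identities in few variables? The proof of Theorem 1 shows that it is not.

## 4. Three coordinates are not enough for linear families

To defeat finite bases we need witness algebras. A natural first candidate for the base algebra has only one middle coordinate: let $\mathbf A_0$ be $\mathbb Z_p\times\mathbb Z_q\times\mathbb Z_p$ with $+,-,0$ and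
$$g(u,y,z)=(0,\delta(u),0),\qquad f(u,y,z)=(0,0,\nu(y)).$$

**Lemma 4.** For every term $t(x_1,\dots,x_m)$ there are integers $n_i=n_i(t)$ and functions $G_t:\mathbb Z_p^m\to\mathbb Z_q$ and $\Phi_t:\mathbb Z_p^m\times\mathbb Z_q^m\to\mathbb Z_p$ such that in $\mathbf A_0$
$$t\big((u_i,y_i,z_i)_i\big)=\Big(\sum n_iu_i,\ \sum n_iy_i+G_t(u),\ \sum n_iz_i+\Phi_t(u,y)\Big).\tag{1}$$

*Proof.* Define everything by recursion on $t$. For a variable $x_j$ take $n_j=1$, the other $n_i=0$, and $G=\Phi=0$. For $0$ take everything $0$; for $+$ and $-$ add and negate. For $g(t)$ take all $n_i=0$, $G=\delta(\sum n_i(t)u_i)$, $\Phi=0$. For $f(t)$ take all $n_i=0$, $G=0$, $\Phi=\nu(\sum n_i(t)y_i+G_t(u))$. $\square$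

Next come the witnesses. Let $X=\mathbb Z_p^n$, $n\ge1$. In $\mathbf A_0^X$ consider the families $(u_x,y_x,z_x)_{x\in X}$ for which $x\mapsto u_x$ is linear. They form a subalgebra: sums and negatives of linear maps are linear, and values of $g$ and $f$ have $u=0$. On this subalgebra, "same $u_x$ and same $y_x$ for all $x$, and same $\sum_xz_x$" is a congruence, because it is compatible with $+,-$, while $f$ and $g$ ignore $z$. Let $\mathbf C_n$ be the quotient. Its elements are triples $(\lambda,h,\zeta)$ with $\lambda\in\mathrm{Hom}(X,\mathbb Z_p)$, $h:X\to\mathbb Z_q$ and $\zeta\in\mathbb Z_p$, with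
$$g(\lambda,h,\zeta)=(0,\delta\circ\lambda,0),\qquad f(\lambda,h,\zeta)=\Big(0,0,\sum_{x\in X}\nu(h(x))\Big),$$
and by (1), applied at each $x$ and summed in the last coordinate,
$$t\big((\lambda_i,h_i,\zeta_i)_i\big)=\Big(\sum n_i\lambda_i,\ \sum n_ih_i+G_t(\lambda),\ \sum n_i\zeta_i+\sum_{x\in X}\Phi_t(\lambda(x),h(x))\Big).\tag{2}$$

Why linear families? There is a counting fact about $\mathbb Z_p$-valued sums. If $\psi:\mathbb Z_p^m\to\mathbb Z_p$ is any function and $\lambda_1,\dots,\lambda_m$ are linear forms on $X$ with $m<n$, then $\sum_{x\in X}\psi(\lambda_1(x),\dots,\lambda_m(x))=0$, since the map $(\lambda_1,\dots,\lambda_m)$ has a nonzero kernel and so each nonempty fibre has size divisible by $p$. With $m=n$ this fails: the indicator of $x\ne0$ sums to $p^n-1=-1$. So summation over $X$ detects whether a function of $u$ uses $n$ variables.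

With $\mathbf A_0$ as the base algebra, however, the attempt stops at once. $\mathbf C_n$ is a quotient of a subalgebra of a power of $\mathbf A_0$, so it satisfies every identity of $\mathbf A_0$, in any number of variables, and witnesses nothing. By (1), an identity $s=t$ of $\mathbf A_0$ forces $\Phi_s=\Phi_t$ exactly, and the counting fact has nothing to act on. What we want is an algebra whose identities see $\Phi_t(u,y)$ only up to an added function $\psi(u)$. Such a $\psi$ is invisible to $\mathbf C_n$ when there are fewer than $n$ variables, and visible when there are $n$.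

## 5. Doubling the middle coordinate

To forget functions of $u$, take differences of two values with the same $u$. The set $\{(a,a')\in\mathbf A_0^2: a,a'\text{ have the same }u\}$ is a subalgebra of $\mathbf A_0^2$. The map
$$\big((u,y,z),(u,y',z')\big)\mapsto(u,y,y',z-z')$$
sends it onto $\mathbb Z_p\times\mathbb Z_q\times\mathbb Z_q\times\mathbb Z_p$ and is a homomorphism onto $\mathbf A$: it is additive; applying $g$ to the pair gives $\big((0,\delta(u),0),(0,\delta(u),0)\big)\mapsto(0,\delta(u),\delta(u),0)$; applying $f$ gives $\big((0,0,\nu(y)),(0,0,\nu(y'))\big)\mapsto(0,0,0,\nu(y)-\nu(y'))$. So in $\mathbf A$, by (1),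
$$t=\Big(\sum n_iu_i,\ \sum n_iy_i+G_t(u),\ \sum n_iy_i'+G_t(u),\ \sum n_iz_i+\Phi_t(u,y)-\Phi_t(u,y')\Big).\tag{3}$$

**Lemma 5.** $\mathbf A$ generates a congruence permutable variety, and $(1)_3=0$.

*Proof.* The term $x-y+z$ is a Mal'cev term. Let $\eta_2$ be "equal $u$" and $\eta_1$ be "equal $u,y,y'$". By (3) the coordinate $u$ of a value depends only on the $u_i$, and its first three coordinates depend only on the $u_i,y_i,y_i'$; so both are congruences. Write $m_j$ for the coefficients of the second block of variables of a term $t(x,y)$.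

**Step 1.** We show $[1,1]\le\eta_2$. In the coordinate $u$ all terms are linear, so $t(a,c)\,\eta_2\,t(a,d)$ means that the $u$-coordinate of $\sum m_j(c_j-d_j)$ is $0$. This does not involve $a$, so $C(1,1;\eta_2)$.

**Step 2.** We show $[1,\eta_2]\le\eta_1$. Let $c_j\,\eta_2\,d_j$. Then the terms $G_t(u)$ in (3) are the same for $t(a,c)$ and $t(a,d)$, so in the first three coordinates $t(a,c)-t(a,d)=\sum m_j(c_j-d_j)$. This is independent of $a$, so $C(1,\eta_2;\eta_1)$.

**Step 3.** We show $[1,\eta_1]=0$. Let $c_j\,\eta_1\,d_j$. Now $\Phi_t(u,y)-\Phi_t(u,y')$ is also the same for both, and $t(a,c)-t(a,d)=\sum m_j(c_j-d_j)$ holds in all four coordinates. So $C(1,\eta_1;0)$.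

By monotonicity, $(1)_1\le\eta_2$, then $(1)_2\le[1,\eta_2]\le\eta_1$, then $(1)_3\le[1,\eta_1]=0$. $\square$

## 6. What $m<n$ variables cannot see and $n$ variables can

**Lemma 6.** If $m<n$, every identity of $\mathbf A$ in $m$ variables holds in $\mathbf C_n$.

*Proof.* Let $\mathbf A\models s=t$.

**Step 1.** We read off from (3) what the identity says. The first coordinate gives $n_i(s)\equiv n_i(t)$ modulo $p$. In the second coordinate, $y=0$ gives $G_s=G_t$, and then varying $y$ gives $n_i(s)\equiv n_i(t)$ modulo $q$. In the fourth coordinate the parts $\sum n_iz_i$ agree, so $\Psi:=\Phi_s-\Phi_t$ satisfies $\Psi(u,y)=\Psi(u,y')$ for all $u,y,y'$. Hence $\Psi(u,y)=\psi(u)$ for some $\psi$.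

**Step 2.** We compare $s$ and $t$ in $\mathbf C_n$. By (2) and Step 1, the values agree in the first two coordinates, and in the third they differ by
$$\sum_{x\in X}\Psi(\lambda(x),h(x))=\sum_{x\in X}\psi(\lambda_1(x),\dots,\lambda_m(x)).$$
The linear map $(\lambda_1,\dots,\lambda_m):\mathbb Z_p^n\to\mathbb Z_p^m$ has nonzero kernel since $m<n$. Its nonempty fibres are cosets of the kernel, so their sizes are divisible by $p$, and the sum is $0$ in $\mathbb Z_p$. $\square$

**Lemma 7.** For $n\ge1$ the identity (the sum in a fixed order and bracketing)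
$$\varepsilon_n:\quad f\Big(\sum_{a\in\{0,\dots,p-1\}^n}g(a_1x_1+\dots+a_nx_n)\Big)=0$$
holds in $\mathbf A$ and fails in $\mathbf C_n$.

*Proof.* In $\mathbf A$ the argument of $f$ has the form $(0,G,G,0)$, and $\nu(G)-\nu(G)=0$. In $\mathbf C_n$ put $x_i=(\lambda_i,0,0)$, where $\lambda_i$ is the $i$-th coordinate function on $X$. Then $g(a_1x_1+\dots+a_nx_n)=(0,h_a,0)$ with $h_a(x)=\delta(a\cdot x)$, so the argument of $f$ is $(0,h,0)$ with
$$h(x)=\#\{a\in\mathbb Z_p^n: a\cdot x=1\}\ \text{ taken modulo } q.$$
If $x\ne0$, this number is $p^{n-1}$, which is not $0$ modulo $q$; if $x=0$, it is $0$. So $\nu(h(x))=1$ exactly for $x\neq0$, and the value of $f$ is $(0,0,p^n-1)=(0,0,-1)\ne0$. $\square$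

For $p=2$, $q=3$ and $n=2$: at each of the three nonzero $x$ the count is $2$, and $f$ takes the value $3=1$ in $\mathbb Z_2$. Yet $f(g(x_1))=0$ does hold in $\mathbf C_2$: the value is the number of $x\in\mathbb Z_2^2$ with $\lambda(x)=1$, which is $0$ or $2$.

**Proof of Theorem 1.** Nilpotence, $(1)_3=0$ and permutability are Lemma 5. Any finite set of identities of $\mathbf A$ uses at most $m$ variables in each identity, for some $m\ge1$. By Lemma 6 it holds in $\mathbf C_{m+1}$, while $\varepsilon_{m+1}$, which is true in $\mathbf A$ by Lemma 7, fails there. So $\mathbf A$ is not finitely based. $\blacksquare$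

## 7. A central congruence is a free group action

We turn to Theorem 2. The plan is to climb the central series: given a congruence $\alpha$ with $[1,\alpha]=0$ and a finite basis of $\mathbf B=\mathbf A/\alpha$, build a finite basis of $\mathbf A$. First we make the situation concrete.

**Making the Mal'cev term basic.** By Section 2, $V(\mathbf A)$ has a Mal'cev term. Add it to the signature as a basic operation $d$. This changes neither term operations nor commutators. If the expanded algebra has a finite basis, replace the symbol $d$ in it by the term. The result is a finite basis of $\mathbf A$: it holds in $\mathbf A$, and any model of it, expanded by the term, is a model of the expanded basis, so it satisfies every identity of $\mathbf A$. From now on $d$ is a basic operation, "$f$" ranges over all basic operations, of arity $k=k_f$, and the letter $g$ denotes group elements.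

Let $\mathbf A$ be finite and $[1,\alpha]=0$. For $(u,v)\in\alpha$ put $D_{u,v}(x)=d(x,u,v)$.

**Lemma 8.** The maps $D_{u,v}$, $(u,v)\in\alpha$, generate an abelian group $G$ of permutations of $A$, written additively. It acts freely, its orbits are the $\alpha$-classes, and for each basic operation $f$ there are $f_1,\dots,f_k\in\mathrm{End}(G)$ with
$$f(g_1x_1,\dots,g_kx_k)=\Big(\sum f_ig_i\Big)f(x_1,\dots,x_k).\tag{4}$$
Moreover $d_1=d_3=1$ and $d_2=-1$.

Example: $\mathbf A=(\mathbb Z_4;d)$ with $d(x,y,z)=x-y+z$, and $\alpha$ = congruence modulo $2$. Then $D_{u,v}(x)=x+(v-u)$, $G$ consists of the translations by $0$ and $2$, and $\mathbf B=(\mathbb Z_2;d)$. We return to this example below.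

*Proof.* **Step 1.** We show that every term $t$ commutes with $d$ when the last two arguments are $\alpha$-related: if $b_i\,\alpha\,c_i$ for all $i$, then
$$t\big(d(a_1,b_1,c_1),\dots,d(a_n,b_n,c_n)\big)=d\big(t(a),t(b),t(c)\big).\tag{5}$$
Let $h(x,y,z,w)=d\big(t(d(x_i,y_i,z_i)_i),\ d(t(x),t(y),t(z)),\ w\big)$. Then $h(b,b,c,w)=d(t(c),t(c),w)=w$ and likewise $h(b,b,b,w)=w$. These two differ only in the third block, which moves inside $\alpha$. By $C(1,\alpha;0)$ we may change the first block from $b$ to $a$ and keep the equality: $h(a,b,c,w)=h(a,b,b,w)=d(t(a),t(a),w)=w$. With $w=d(t(a),t(b),t(c))$ this reads $d\big(t(d(a_i,b_i,c_i)_i),w,w\big)=w$, which is (5).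

For $t=f$, (5) says
$$f(D_{u_1,v_1}x_1,\dots,D_{u_k,v_k}x_k)=D_{f(u),f(v)}f(x).\tag{6}$$
Also $D_{u,u}=\mathrm{id}$.

**Step 2.** We show that the $D$'s commute, slide out of the third place of $d$, and are invertible. By (6) for $d$,
$$D_{u,v}D_{u',v'}x=d(D_{u',v'}x,D_{u',u'}u,D_{u',u'}v)=D_{d(u',u',u'),\,d(v',u',u')}\,d(x,u,v)=D_{u',v'}D_{u,v}x,$$
$$d(x,y,D_{u,v}z)=d(D_{u,u}x,D_{u,u}y,D_{u,v}z)=D_{d(u,u,u),\,d(u,u,v)}\,d(x,y,z)=D_{u,v}\,d(x,y,z).$$
Using both, $D_{v,u}D_{u,v}x=D_{u,v}D_{v,u}x=D_{u,v}\,d(x,v,u)=d(x,v,D_{u,v}u)=d(x,v,v)=x$, since $D_{u,v}u=d(u,u,v)=v$. So $G$ is an abelian permutation group, and $d(x,y,gz)=g\,d(x,y,z)$ for all $g\in G$.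

**Step 3.** Freeness and orbits. If $gc=c$, then for every $x$: $gx=g\,d(x,c,c)=d(x,c,gc)=d(x,c,c)=x$. So $g=0$. Next, $D_{u,v}x=d(x,u,v)\;\alpha\;d(x,u,u)=x$, and for $(x,y)\in\alpha$ we have $D_{x,y}x=d(x,x,y)=y$. So the orbits are the $\alpha$-classes. Also, for any $u$, $g$ and $D_{u,gu}$ agree at $u$, so by freeness $g=D_{u,gu}$.

**Step 4.** The endomorphisms. Fix $i$, $g$, and some $u\in A$, and write $g=D_{u,gu}$. By (6) with $D_{u,u}$ in the other places, $f(x_1,\dots,gx_i,\dots,x_k)=g'f(x)$, where $g'=D_{f(u,\dots,u),f(u,\dots,gu,\dots,u)}$ does not depend on $x$. By freeness $g'$ is determined by $g$; put $f_ig:=g'$. Applying this twice to $(g+\tilde g)x_i=g(\tilde gx_i)$ and using freeness gives $f_i(g+\tilde g)=f_ig+f_i\tilde g$. Treating the places one by one gives (4).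

**Step 5.** The coefficients of $d$. From $gx=d(gx,y,y)=(d_1g)x$, $gz=d(x,x,gz)=(d_3g)z$ and $z=d(gx,gx,z)=(d_1g+d_2g)z$ we get $d_1=d_3=1$, $d_2=-1$. $\square$

Let $\Pi$ be the multiplicative monoid (with $1$) generated by all $f_i$ in $\mathrm{End}(G)$, and $R$ the ring it generates. Both are finite. Since $-1=d_2\in\Pi$, every element of $R$ is a finite sum of elements of $\Pi$. In the example, $G\cong\mathbb Z_2$, $\Pi=\{1\}$ and $R=\mathbb Z_2$.

## 8. Coefficients and cocycles of terms

By (4) each operation is "linear along the orbits". What is left is its effect on chosen representatives of the orbits. We now record both parts for arbitrary terms in a purely symbolic way, so that the record makes sense in algebras other than $\mathbf A$.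

**Definition (coefficients).** For a term $t$ define $t_i\in R$ by $(x_i)_i=1$, $(x_j)_i=0$ for $j\ne i$, and $f(t^1,\dots,t^k)_i=\sum_jf_jt^j_i$.

**Definition (symbol module, subfunctor).** Let $n\ge1$ and let $F_B(n)$ be the finite set of $n$-ary term operations of $\mathbf B=\mathbf A/\alpha$. Let $H(n)$ be the left $R$-module generated by the symbols $[f;s_1,\dots,s_{k_f}]$ with $s_i\in F_B(n)$, subject only to the relations $[d;a,a,b]=[d;a,b,b]=0$. For $\sigma\in F_B(m)^n$ let $\sigma_*:H(n)\to H(m)$ be the $R$-linear map $[f;s]\mapsto[f;s(\sigma)]$; it respects the relations. A subfunctor $J$ of $H$ is a family of submodules $J(n)\le H(n)$ closed under all $\sigma_*$. It is finitely generated if finitely many of its elements yield all others by $R$-combinations and maps $\sigma_*$.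

**Definition (cocycle of a term).** Put $\tau(x_i)=0$ and $\tau(f(t^1,\dots,t^k))=\sum_jf_j\tau(t^j)+[f;t^{1\mathbf B},\dots,t^{k\mathbf B}]$.

In the $\mathbb Z_4$ example, the term $t=d(x_1,x_2,x_1)$ has $t_1=1+1=0$, $t_2=-1=1$ and $\tau(t)=[d;x_1,x_2,x_1]$.

Both records behave well under substitution: for an $n$-ary term $t$ and terms $\sigma_1,\dots,\sigma_n$,
$$\tau(t(\sigma))=\sum_jt_j\tau(\sigma_j)+\sigma^{\mathbf B}_*\tau(t),\qquad (t(\sigma))_i=\sum_jt_j(\sigma_j)_i.\tag{7}$$
For a variable both formulas are clear. For $t=f(t^1,\dots,t^k)$, by induction,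
$$\tau(t(\sigma))=\sum_lf_l\Big(\sum_jt^l_j\tau(\sigma_j)+\sigma^{\mathbf B}_*\tau(t^l)\Big)+[f;t^{1\mathbf B}(\sigma^{\mathbf B}),\dots,t^{k\mathbf B}(\sigma^{\mathbf B})]=\sum_jt_j\tau(\sigma_j)+\sigma^{\mathbf B}_*\tau(t),$$
and $(t(\sigma))_i=\sum_lf_l\sum_jt^l_j(\sigma_j)_i=\sum_jt_j(\sigma_j)_i$.

**Lemma 9.** Let $\mathbf C$ be an algebra on which $d$ is Mal'cev, with a free action of an $R$-module $G_C$ satisfying (4), where $f_i$ acts on $G_C$ as the element $f_i\in R$. Suppose that the orbit relation $\kappa$ (a congruence by (4)) has $\mathbf C/\kappa\in V(\mathbf B)$. Choose $c_b\in b$ for each $b\in C/\kappa$ and define $\hat f(b_1,\dots,b_k)\in G_C$ by $f(c_{b_1},\dots,c_{b_k})=\hat f(b)\,c_{f(b)}$. Then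
$$t(g_1c_{b_1},\dots,g_nc_{b_n})=\Big(\sum t_ig_i+\mathrm{ev}_b(\tau(t))\Big)c_{t(b)},\tag{8}$$
where $\mathrm{ev}_b:H(n)\to G_C$ is $R$-linear with $[f;s]\mapsto\hat f(s_1(b),\dots,s_k(b))$.

*Proof.* The element $\hat f(b)$ exists because $f(c_{b_1},\dots,c_{b_k})$ lies in the class $f(b)$, and it is unique by freeness. The expressions $s_i(b)$ make sense since terms that agree on $\mathbf B$ agree on $\mathbf C/\kappa$. The map $\mathrm{ev}_b$ respects the relations of $H(n)$: from $d(c_b,c_b,c_{b'})=c_{b'}$ and $d(c_b,c_{b'},c_{b'})=c_b$ we get $\hat d(b,b,b')=\hat d(b,b',b')=0$. Formula (8) is by induction on $t$. It is clear for variables. For $t=f(t^1,\dots,t^k)$, put $\gamma_j=\sum_it^j_ig_i+\mathrm{ev}_b(\tau(t^j))$. By induction and (4), the value is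
$$f\big(\gamma_1c_{t^1(b)},\dots,\gamma_kc_{t^k(b)}\big)=\Big(\sum_jf_j\gamma_j+\hat f(t^1(b),\dots,t^k(b))\Big)c_{t(b)},$$
and the bracket is $\sum_it_ig_i+\mathrm{ev}_b(\tau(t))$ by the definitions of $t_i$ and $\tau(t)$. $\square$

Apply this to $\mathbf A$ with $G_A=G$ and $\kappa=\alpha$. Let $\mathrm{Rel}(n)=\bigcap_{b\in B^n}\ker\mathrm{ev}_b$. This is a subfunctor of $H$: for $\sigma\in F_B(m)^n$ and $b\in B^m$ we have $\mathrm{ev}_b\sigma_*=\mathrm{ev}_{\sigma(b)}$. For $n$-ary terms $s,t$,
$$\mathbf A\models s=t\iff s^{\mathbf B}=t^{\mathbf B},\quad s_i=t_i\ \text{for all }i,\quad \tau(s)-\tau(t)\in\mathrm{Rel}(n).\tag{9}$$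
Indeed, compare (8) for $s$ and $t$. The orbits agree for all $b$ iff $s^{\mathbf B}=t^{\mathbf B}$. Given this, equality with all $g_i=0$ says $\tau(s)-\tau(t)\in\ker\mathrm{ev}_b$, and then equality for all $g$ says $s_ig=t_ig$ for all $g\in G$, that is, $s_i=t_i$ in $R\subseteq\mathrm{End}(G)$.

In the $\mathbb Z_4$ example with representatives $c_0=0$, $c_1=1$, the element $\hat d(b)$ records the carry: $d(1,0,1)=2=2+c_0$, so $\hat d(1,0,1)$ is the translation by $2$. The identity $d(x_1,x_2,x_3)=d(x_3,x_2,x_1)$ has equal coefficients on both sides, but $\tau(s)-\tau(t)=[d;x_1,x_2,x_3]-[d;x_3,x_2,x_1]\ne0$. It is a nonzero element of $\mathrm{Rel}(3)$.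

## 9. Lifting a finite basis through a central congruence

The sensible first attempt is to take a finite basis $e_j=e_j'$ of $\mathbf B$ and write down identities saying that "replacing $e_j'$ by $e_j$ is a translation by a group acting as in (4)". We will see that this works, and finitely many identities do it. But it yields only those identities $s=t$ of $\mathbf A$ for which $\tau(s)=\tau(t)$ holds symbolically. By (9), $\mathbf A$ also has the identities with $0\neq\tau(s)-\tau(t)\in\mathrm{Rel}(n)$, for every $n$, and the attempt gives no control over these infinitely many modules. The following proposition isolates exactly what is missing.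

**Proposition 10.** If $\mathbf B=\mathbf A/\alpha$ is finitely based and every subfunctor of $H$ is finitely generated, then $\mathbf A$ is finitely based.

*Proof.* Let $E_1$ be the set of identities $s=t$ with $s^{\mathbf B}=t^{\mathbf B}$, $s_i=t_i$ for all $i$, and $\tau(s)=\tau(t)$. (These conditions persist when $s,t$ are regarded as terms in more variables.) By (9), $\mathbf A\models E_1$.

**Step 1.** We find a finite $\Sigma_1\subseteq E_1$ that implies $E_1$.

*The translation terms.* Let $e_j(z)=e_j'(z)$, $1\le j\le l$, $z=(z_1,\dots,z_r)$, be a finite basis of $\mathbf B$. We need terms that act as "$x\mapsto\pi(\text{difference of }e_j\text{ and }e_j')\,x$" for $\pi\in\Pi$. Put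
$$\ell_{j,1}(x,z)=d(e_j(z),e_j'(z),x).$$
For $1\ne\pi\in\Pi$ fix a shortest factorization $\pi=f_i\pi'$, where $\pi'$ has smaller word length in the generators, and put
$$\ell_{j,\pi}(x,z)=d\big(f(x,\dots,\ell_{j,\pi'}(x,z),\dots,x),\ f(x,\dots,x),\ x\big),$$
with $\ell_{j,\pi'}$ in place $i$. Let $\tau_j=\tau(e_j)-\tau(e_j')$. We claim:
$$\ell_{j,\pi}^{\mathbf B}=x;\quad\text{coefficient of }x:\ 1;\quad\text{coefficient of }z_v:\ \pi\big((e_j)_v-(e_j')_v\big);\quad\tau(\ell_{j,\pi})=\pi\tau_j.\tag{10}$$
For $\pi=1$: $\ell_{j,1}^{\mathbf B}=x$ since $e_j^{\mathbf B}=e_j'^{\mathbf B}$; the coefficients come from $d_1=d_3=1$, $d_2=-1$; and $\tau(\ell_{j,1})=\tau(e_j)-\tau(e_j')+[d;e_j^{\mathbf B},e_j'^{\mathbf B},x]=\tau_j$, because the last symbol has the form $[d;a,a,b]=0$. For $\pi=f_i\pi'$, given (10) for $\pi'$: in $\mathbf B$ the value is $d(f(x,\dots,x),f(x,\dots,x),x)=x$; the coefficient of $x$ is $\sum_{i'}f_{i'}-\sum_{i'}f_{i'}+1=1$; the coefficient of $z_v$ is $f_i\pi'((e_j)_v-(e_j')_v)$; and $\tau(\ell_{j,\pi})=\big(f_i\pi'\tau_j+[f;x,\dots,x]\big)-[f;x,\dots,x]+0$, again because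 the new $d$-symbol has the form $[d;a,a,b]$.

*The list $\Sigma_1$.* Let $\Lambda=\{(n_\pi)\in\mathbb Z^{\Pi}:\sum n_\pi\pi=0\text{ in }R\}$ and let $M$ be the exponent of $(R,+)$. The group $\Lambda$ is finitely generated and contains all $M\mathbf 1_\pi$, where $\mathbf 1_\pi$ is the unit vector. Adding multiples of the $M\mathbf 1_\pi$ to generators, we get a finite set $\mathcal N$ of nonnegative vectors that generates $\Lambda$ and contains all $M\mathbf 1_\pi$. (In the $\mathbb Z_4$ example, $\Lambda=2\mathbb Z$.) Let $\Sigma_1$ consist of: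

- (a) $d(x,x,y)=y$ and $d(x,y,y)=x$;
- (b) $f(x_1,\dots,\ell_{j,\pi}(x_i,z),\dots,x_k)=\ell_{j,f_i\pi}(f(x_1,\dots,x_k),z)$ for all $f,i,j,\pi$;
- (c) $\ell_{j,\pi}(\ell_{j',\pi'}(x,z'),z)=\ell_{j',\pi'}(\ell_{j,\pi}(x,z),z')$ for all $j,\pi,j',\pi'$;
- (d) for each $j$ and $(n_\pi)\in\mathcal N$: applying to $x$ each $\ell_{j,\pi}(\cdot,z)$ $n_\pi$ times, in some fixed order, gives $x$.

*These lie in $E_1$.* For (a): the values in $\mathbf B$ agree, the coefficients agree since $1-1=0$, and $\tau$ of the left sides is $[d;x,x,y]=0$ and $[d;x,y,y]=0$. For the others use (7) and (10). In (b), both sides equal $f(x_1,\dots,x_k)$ in $\mathbf B$; the coefficient of $x_v$ is $f_v$ and that of $z_v$ is $f_i\pi((e_j)_v-(e_j')_v)$ on both sides; and both sides have $\tau=[f;x_1,\dots,x_k]+f_i\pi\tau_j$. (On the right, substituting for $x$ does not change $f_i\pi\tau_j$, which involves only $z$.) In (c), both sides equal $x$ in $\mathbf B$, have coefficient $1$ at $x$ and the same coefficients at $z,z'$, and have $\tau=\pi\tau_j(z)+\pi'\tau_{j'}(z')$. In (d), the left side equals $x$ in $\mathbf B$,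 the coefficient of $x$ is $1$, that of $z_v$ is $\sum n_\pi\pi\big((e_j)_v-(e_j')_v\big)=0$, and $\tau=\sum n_\pi\pi\tau_j=0$.

*$\Sigma_1$ implies $E_1$.* Let $\mathbf C\models\Sigma_1$. We build the action that Lemma 9 needs. For $z\in C^r$ let $L_{j,\pi,z}(x)=\ell_{j,\pi}(x,z)$. By (c) these maps commute, and by (d) with $M\mathbf 1_\pi$ each satisfies $L^M=\mathrm{id}$. So they are commuting permutations; let $G_C$ be the abelian group they generate. Its elements are products of maps $L_{j,\pi,z}$.

Freeness: by (b) for $d$ in place $3$, where $d_3=1$, we get $d(x,y,gw)=g\,d(x,y,w)$ for all $g\in G_C$. If $gc=c$, then $gx=g\,d(x,c,c)=d(x,c,gc)=x$ for all $x$.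

Endomorphisms: for $g=\prod L_{j,\pi,z}$ put $g'=\prod L_{j,f_i\pi,z}$. Applying (b) repeatedly, $f(x_1,\dots,gx_i,\dots,x_k)=g'f(x)$. By freeness $g'$ depends only on $g$, not on the chosen product; so $f_i:g\mapsto g'$ is an endomorphism of $G_C$ and (4) holds.

Module structure: a product $v$ of maps $f_i$ with value $\bar v\in\Pi$ sends $L_{j,\pi,z}$ to $L_{j,\bar v\pi,z}$. Suppose a finite combination satisfies $\sum n_v\bar v=0$ in $R$. Then $\sum_vn_v\bar v\pi=0$, so $\sum_vn_v\mathbf 1_{\bar v\pi}\in\Lambda$. By (d), the relation $\prod_\pi L_{j,\pi,z}^{n_\pi}=\mathrm{id}$ holds for $(n_\pi)\in\mathcal N$, hence for all $(n_\pi)\in\Lambda$. So $\prod_vL_{j,\bar v\pi,z}^{n_v}=\mathrm{id}$. Therefore every relation of $R$ is respected, and $G_C$ is an $R$-module with $f_i$ acting as $f_i\in R$.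

Quotient: $L_{j,1,z}(e_j'(z))=d(e_j(z),e_j'(z),e_j'(z))=e_j(z)$. So $\mathbf C/\kappa$ satisfies $e_j=e_j'$ for all $j$, that is, $\mathbf C/\kappa\in V(\mathbf B)$.

By Lemma 9, formula (8) holds in $\mathbf C$. Every element of $C$ has the form $gc_b$, and for $(s=t)\in E_1$ the right sides of (8) agree. So $\mathbf C\models E_1$.

**Step 2.** We capture the remaining identities by a subfunctor. Let
$$K(n)=\{\tau(s)-\tau(t): s,t\ n\text{-ary terms},\ s^{\mathbf B}=t^{\mathbf B},\ s_i=t_i\text{ for all }i\}.$$
This is a subfunctor of $H$. For sums: if $(s,t)$ and $(s',t')$ are two such pairs, the pair $(d(s,t,s'),t')$ has equal values in $\mathbf B$ and equal coefficients, and realizes $(\tau(s)-\tau(t))+(\tau(s')-\tau(t'))$, since $[d;s^{\mathbf B},t^{\mathbf B},s'^{\mathbf B}]=0$. For multiplication by $f_i$: use $f(x_1,\dots,s,\dots,x_1)$ and $f(x_1,\dots,t,\dots,x_1)$ with $s,t$ in place $i$; the symbols $[f;\dots]$ cancel. As every element of $R$ is a sum of products of $f_i$'s, $K(n)$ is a submodule. For $\sigma_*$: represent $\sigma$ by terms; by (7), $\tau(s(\sigma))-\tau(t(\sigma))=\sigma_*(\tau(s)-\tau(t))$,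 because the contributions $s_j\tau(\sigma_j)=t_j\tau(\sigma_j)$ cancel, and the coefficients remain equal.

By hypothesis the subfunctor $N:=K\cap\mathrm{Rel}$ is generated by finitely many elements $\tau(s_j)-\tau(t_j)$ with $s_j^{\mathbf B}=t_j^{\mathbf B}$ and equal coefficients. By (9), $\mathbf A\models s_j=t_j$.

**Step 3.** We show that $\Sigma=\Sigma_1\cup\{s_j=t_j\}_j$ is a basis. Clearly $\mathbf A\models\Sigma$. Let $\mathbf A\models s=t$. By (9), $\tau(s)-\tau(t)\in N(n)$, so
$$\tau(s)-\tau(t)=\sum_{i=1}^{Q}\pi_i\,\sigma^i_*\big(\tau(s_{j_i})-\tau(t_{j_i})\big),\qquad \pi_i\in\Pi.$$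
Represent $\sigma^i$ by terms. Around $s_{j_i}(\sigma^i)$ and $t_{j_i}(\sigma^i)$ nest the same contexts $f(x_1,\dots,\cdot,\dots,x_1)$ realizing $\pi_i$; call the results $S_i$ and $T_i$. As in Step 2, $S_i^{\mathbf B}=T_i^{\mathbf B}$, the coefficients of $S_i$ and $T_i$ are equal, and $\tau(S_i)-\tau(T_i)=\pi_i\sigma^i_*(\tau(s_{j_i})-\tau(t_{j_i}))$. Moreover $S_i=T_i$ follows from $\Sigma$. Now put $u_0=s$ and $u_i=d(T_i,S_i,u_{i-1})$. Then $\Sigma\models u_i=u_{i-1}$ by (a); $u_i^{\mathbf B}=s^{\mathbf B}$ and the coefficients are unchanged; and $\tau(u_i)=\tau(u_{i-1})-(\tau(S_i)-\tau(T_i))$, the new symbol $[d;T_i^{\mathbf B},S_i^{\mathbf B},u_{i-1}^{\mathbf B}]$ being $0$. So $\tau(u_Q)=\tau(s)-(\tau(s)-\tau(t))=\tau(t)$. Hence $(u_Q=t)\in E_1$, and $\Sigma\models s=u_Q=t$. $\square$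

**Corollary 11.** A finite abelian algebra in a congruence modular variety (finite signature) is finitely based.

*Proof.* Make a Mal'cev term basic and take $\alpha=1$. Then $\mathbf B$ is trivial, with basis $x=y$. Each $F_B(n)$ is a singleton, so $H$ is constant and finite, and all $\sigma_*$ are the identity. A subfunctor thus satisfies $J(n)\subseteq J(m)$ for all $n,m\ge1$, so it is constant and generated by the finite set $J(1)$. Apply Proposition 10. $\square$

## 10. Words under ordered surjections

For Theorem 2 we need the finite generation hypothesis when $\mathbf B$ is abelian. In Section 11 the symbols $[f;s]$ turn into words, and certain substitutions turn into the following maps on words.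

**Definition (ordered surjection).** Let $[N]=\{1,\dots,N\}$. A surjection $\rho:[N']\to[N]$ is ordered if $\min\rho^{-1}(1)<\dots<\min\rho^{-1}(N)$. For nonempty words $w,w'$ over a finite alphabet $\Delta$, write $w\preceq w'$ if $w'=w\circ\rho$ for some ordered surjection $\rho$.

For example, the sequence of values $1,1,2,1$ is an ordered surjection $[4]\to[2]$, and it shows $ab\preceq aaba$. On the other hand $ab\not\preceq ba$: an ordered surjection has $\rho(1)=1$, so $w\circ\rho$ starts with the first letter of $w$. If $\rho:[N']\to[N]$ and $\rho':[N'']\to[N']$ are ordered, then $\min(\rho\rho')^{-1}(i)=\min\rho'^{-1}(\min\rho^{-1}(i))$ increases with $i$, so $\rho\rho'$ is ordered. Thus $\preceq$ is reflexive and transitive.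

A quasi-order is a well-quasi-order if every infinite sequence $w_1,w_2,\dots$ has $i<j$ with $w_i\preceq w_j$; a sequence without such a pair is called bad. In a well-quasi-order every set $S$ has a finite subset such that each element of $S$ lies above a member of that subset. Otherwise we could choose elements of $S$ one after another, none above an earlier one, and get a bad sequence.

**Lemma 12.** $\preceq$ is a well-quasi-order.

*Proof.* Suppose not. **Step 1.** We set up a minimal bad sequence. Choose $w_1$ of least length among the first terms of bad sequences, then $w_2$ of least length such that $w_1,w_2$ starts a bad sequence, and so on. The sequence $w_1,w_2,\dots$ is bad, so its terms are distinct, and as $\Delta$ is finite their lengths tend to infinity.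

**Step 2.** We shorten long words. If $|w|>|\Delta|$, some letter repeats. Write $w=acu$, where $c$ is the letter at the last position whose letter occurs earlier. The letters of $u$ are then first occurrences, so they are distinct and do not occur in $ac$; in particular $|u|\le|\Delta|$. Put $\bar w=au$, which is nonempty since $c$ occurs in $a$. Then $\bar w\preceq w$: send the position of $c$ to an earlier occurrence of the same letter, and the other positions to themselves. This is an ordered surjection, because the position of $c$ is not the first one in its fibre.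

**Step 3.** We use minimality. There are finitely many pairs $(c,u)$, so we can choose an infinite subsequence $w_{i_1},w_{i_2},\dots$ of words of length $>|\Delta|$ with the same $c$ and $u$. Since $|\bar w_{i_1}|<|w_{i_1}|$, the sequence $w_1,\dots,w_{i_1-1},\bar w_{i_1},\bar w_{i_2},\dots$ is not bad. The pair that shows this is not among the first $i_1-1$ terms, and it is not $w_i\preceq\bar w_{i_k}$ with $i<i_1$, as then $w_i\preceq\bar w_{i_k}\preceq w_{i_k}$. So $\bar w_{i_j}\preceq\bar w_{i_k}$ for some $j<k$.

**Step 4.** We put $c$ back. Say $\bar w_{i_j}=au$, $\bar w_{i_k}=a'u$, and $a'u=(au)\circ\rho$. Each letter of $u$ occurs exactly once in $au$ and exactly once in $a'u$. So $\rho$ maps the part $u$ of $a'u$ identically to the part $u$ of $au$, and it maps the positions of $a'$, whose letters are not in $u$, onto the positions of $a$, by an ordered surjection. Extend by $c\mapsto c$ to an ordered surjection from the positions of $a'cu$ to those of $acu$. It shows $w_{i_j}=acu\preceq a'cu=w_{i_k}$, a contradiction. $\square$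

**Lemma 13.** Let $\Omega,\Delta$ be finite sets and $R$ a finite ring. Let $J(N)\le R[\Omega\times\Delta^N]$ ($N\ge1$) be left submodules of the free left modules, closed under $\rho_*:(\omega,w)\mapsto(\omega,w\circ\rho)$ for all ordered surjections $\rho$. Then $J$ is generated by finitely many elements (under $R$-combinations and the maps $\rho_*$).

*Proof.* **Step 1.** We choose an order that $\rho_*$ respects. Fix linear orders on $\Omega$ and $\Delta$, and order $\Omega\times\Delta^N$ by $\Omega$ first, then lexicographically. Then $\rho_*$ is strictly increasing. Indeed, let $w,w'$ first differ at $i$, and let $j<\min\rho^{-1}(i)$. Then $\min\rho^{-1}(\rho(j))\le j<\min\rho^{-1}(i)$, so $\rho(j)<i$ as $\rho$ is ordered, and $w\circ\rho,w'\circ\rho$ agree at $j$. So they first differ at $\min\rho^{-1}(i)$, in the same direction as $w,w'$ at $i$. Consequently the leading term (the greatest basis element that occurs, with its coefficient) satisfies $\mathrm{lt}(\rho_*a)=\rho_*\mathrm{lt}(a)$, with the same coefficient.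

**Step 2.** We choose the generators. For $\epsilon=(\omega,w)$ let $J_\epsilon$ be the set of leading coefficients of elements of $J$ with leading element $\epsilon$, together with $0$. It is a left ideal of $R$, and there are finitely many left ideals. For each ideal $I$, Lemma 12 (applied for each $\omega$) gives a finite subset of $\{\epsilon:J_\epsilon=I\}$ such that each of its elements lies above a member of that subset, with the same $\omega$ and words compared by $\preceq$. Let $\mathcal E$ be the union of these finite subsets. For $\epsilon\in\mathcal E$ and $0\ne r\in J_\epsilon$ choose an element of $J$ with leading term $r\epsilon$. These are finitely many elements.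

**Step 3.** They generate $J$. Otherwise, for some $N$, take $a\in J(N)$ not generated, with least leading element $\epsilon'$; let $r$ be its leading coefficient. Choose $\epsilon\in\mathcal E$ with $\epsilon'=\rho_*\epsilon$ and $J_\epsilon=J_{\epsilon'}$. Then $0\neq r\in J_\epsilon$. Subtract from $a$ the $\rho_*$-image of the chosen element with leading term $r\epsilon$. The result is $0$ or has a smaller leading element, so it is generated, and hence so is $a$, a contradiction. $\square$

## 11. Abelian quotients and the proof of Theorem 2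

**Lemma 14.** If $\mathbf B=\mathbf A/\alpha$ is abelian, every subfunctor of $H$ is finitely generated.

*Proof.* **Step 1.** We write the operations of $\mathbf B$ in affine form. Apply Lemmas 8 and 9 to $\mathbf B$ with the congruence $1_B$ in place of $\alpha$. There is one orbit; fix a representative $c$ and identify $gc$ with $g$, so that $B$ becomes a finite abelian group $G_B$. By (8), each $s\in F_B(n)$ is $s(x)=\sum s_ix_i+\hat s$ with $s_i$ in a finite ring $S\subseteq\mathrm{End}(G_B)$ and $\hat s\in G_B$, both determined by $s$. In particular $d(x,y,z)=x-y+z$, where the constant is $0$ since $d(c,c,c)=c$.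

**Step 2.** We pass to free modules. Let $T(n)=\bigsqcup_fF_B(n)^{k_f}$ and $\tilde H(n)=R[T(n)]$, with maps $\sigma_*$ defined as for $H$. Since $H$ is a quotient of $\tilde H$, compatibly with all $\sigma_*$, the preimage of a subfunctor of $H$ is a subfunctor of $\tilde H$, and generators of the preimage map to generators. So let $J$ be a subfunctor of $\tilde H$.

**Step 3.** We encode symbols as words. Let $(f;s)\in T(n)$ with $s\in F_B(n)^k$. It has columns $s_i\in S^k$ (the coefficients of $x_i$) and a constant $\hat s\in G_B^k$. For $n\ge2$, assign to it the type $\omega=(f,\sum_{i=1}^ns_i,\hat s)$ in a finite set $\Omega$ and the word $(s_2,\dots,s_n)$ over $\Delta=\bigsqcup_fS^{k_f}$. The encoding $T(n)\to\Omega\times\Delta^{n-1}$ is injective, since $s_1$ is recovered from the sum of the columns. For example, with $B=\mathbb Z_2$, $k_f=1$ and $s(x)=x_1+x_3$, the sum of columns is $0$, the constant is $0$, and the word is $01$.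

**Step 4.** We realize ordered surjections by substitutions. Let $\rho:\{2,\dots,n'\}\to\{2,\dots,n\}$ be an ordered surjection. Substitute
$$x_1\mapsto x_1,\qquad x_j\mapsto x_1+\sum_{i\in\rho^{-1}(j)}(x_i-x_1)\quad(2\le j\le n).$$
The right side is a term operation of $\mathbf B$: start with $x_1$ and apply $y\mapsto d(x_i,x_1,y)=x_i-x_1+y$ for each $i\in\rho^{-1}(j)$. After the substitution, the column of $x_i$ for $i\ge2$ is $s_{\rho(i)}$, the column of $x_1$ is $\sum_{j=1}^ns_j-\sum_{i=2}^{n'}s_{\rho(i)}$, and the constant is $\hat s$. So the sum of all columns and the constant are unchanged, and the word $w$ becomes $w\circ\rho$. The substitution acts as $\rho_*$.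

**Step 5.** We conclude. By Step 4, the modules $J(n)$, $n\ge2$, viewed in $R[\Omega\times\Delta^{n-1}]$, satisfy the hypotheses of Lemma 13, so they have finitely many generators. Adding the finite set $J(1)$ gives a finite generating set of $J$. $\square$

**Proof of Theorem 2.** Let $(1)_2=0$, make a Mal'cev term basic, and put $\alpha=[1,1]$. Then $[1,\alpha]=0$, and $\mathbf B=\mathbf A/\alpha$ is abelian, hence finitely based by Corollary 11. By Lemma 14 and Proposition 10, $\mathbf A$ is finitely based. Finally, $\mathbf A_{p,q}$ is not finitely based by Theorem 1, so $(1)_2\ne0$ there; since $(1)_3=0$, its class is exactly $3$. $\blacksquare$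

It is instructive to see where the climb must stop for $\mathbf A_{p,q}$. Add $d(x,y,z)=x-y+z$ as a basic operation, and take $\alpha=\eta_1$ from Lemma 5. Then $[1,\eta_1]=0$, and $\mathbf B=\mathbf A/\eta_1$ satisfies $(1)_2=0$ because $C(1,1;\eta_2)$ and $C(1,\eta_2;\eta_1)$ pass to the quotient. So $\mathbf B$ is finitely based by Theorem 2. If every subfunctor of the corresponding $H$ were finitely generated, Proposition 10 would make $\mathbf A_{p,q}$ finitely based. So here $H$ has a subfunctor that is not finitely generated: the finite generation of Lemma 14 is lost, and nothing else in the lifting argument.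

## 12. Every class from three on

**Proof of Corollary 3.** For $c\le2$ use Theorem 2. For $c=3$, the algebra $\mathbf A_{p,q}$ has class exactly $3$ by Theorem 2 and is not finitely based by Theorem 1.

Let $c>3$. The point is to raise the class without disturbing the identities $\varepsilon_n$. Let $\mathbf G$ be a finite group of class exactly $c$, for instance the dihedral group of order $2^{c+1}$. Write it additively and let $g$ and $f$ be constantly $0$ on it. This adds no new term operations, and for groups the commutator of Section 2 is the usual one, so $\mathbf G$ has class $c$ in our sense. Consider $\mathbf A_{p,q}\times\mathbf G$.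

**Step 1.** The class is exactly $c$. The term $x-y+z$ is Mal'cev on both factors, so the variety generated by the product is congruence permutable, hence modular, and contains both factors. Both have class $\le c$, so by (F1) the product has class $\le c$. As $\mathbf G$ is a quotient of the product, (F1) also shows that the class is at least $c$.

**Step 2.** The product is not finitely based. Each $\varepsilon_n$ holds in $\mathbf A_{p,q}$ by Lemma 7, and in $\mathbf G$ because $f=0$ there. So each $\varepsilon_n$ holds in the product. An identity of the product in fewer than $n$ variables holds in $\mathbf A_{p,q}$, hence in $\mathbf C_n$ by Lemma 6, and it holds in $\mathbf G$. So it holds in $\mathbf C_n\times\mathbf G$. But $\mathbf C_n\times\mathbf G$ fails $\varepsilon_n$, since its quotient $\mathbf C_n$ does. As in the proof of Theorem 1, no finite set of identities of $\mathbf A_{p,q}\times\mathbf G$ implies all of them. $\blacksquare$
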